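\title{Regular conditional probabilities on non-perfect probability spaces: an independence result}

\begin{abstract}
Can a probability space that is not perfect have a regular conditional probability given each of its sub-$\sigma$-algebras? We show that ZFC, if consistent, does not decide this question. It reduces to a question about subsets $X$ of the Cantor group that have outer measure one for the conditional measures of Haar measure. If $\operatorname{add}(\mathcal N)=\mathfrak c$, in particular under the continuum hypothesis, a transfinite recursion produces such a set of inner measure zero, and with it a non-perfect, countably generated space with all regular conditional probabilities. On the other hand, such a set is almost invariant under every translation. This forces it to have inner measure one if every non-null set contains a non-null subset of cardinality less than $\operatorname{cov}(\mathcal N)$, a principle that holds in the random model.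
\end{abstract}

\section{The question and the answer}\label{sec:intro}

Let $(\Omega,\Sigma,\mu)$ be a probability space and $\mathcal F\subseteq\Sigma$ a sub-$\sigma$-algebra. A \emph{regular conditional probability} (rcp) given $\mathcal F$ is a map $P:\Omega\times\Sigma\to[0,1]$ such that
\begin{itemize}
\item[(i)] $P(\omega,\cdot)$ is a probability measure on $(\Omega,\Sigma)$ for every $\omega\in\Omega$;
\item[(ii)] $\omega\mapsto P(\omega,A)$ is $\mathcal F$-measurable for every $A\in\Sigma$;
\item[(iii)] $\int_F P(\omega,A)\,d\mu(\omega)=\mu(A\cap F)$ for all $A\in\Sigma$ and $F\in\mathcal F$.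
\end{itemize}
The space \emph{has all rcps} if an rcp given $\mathcal F$ exists for every sub-$\sigma$-algebra $\mathcal F\subseteq\Sigma$.

For a single set $A$, the Radon--Nikodym theorem provides a function satisfying (ii) and (iii), unique up to a null set. The content of the definition is (i): the versions must be chosen so that countable additivity holds at every point $\omega$ for every disjoint sequence of sets. Each sequence is additive off a null set of points, but in general there are uncountably many sequences. In the extreme cases nothing goes wrong. If $\mathcal F$ is generated by a countable partition $(F_i)$, put $P(\omega,A)=\mu(A\cap F_i)/\mu(F_i)$ for $\omega\in F_i$ when $\mu(F_i)>0$, and $P(\omega,\cdot)=\mu$ on the null cells. If $\mathcal F=\Sigma$, the point masses $P(\omega,\cdot)=\delta_\omega$ will do. The difficulty lies with the $\sigma$-algebras in between.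

The space $(\Omega,\Sigma,\mu)$ is \emph{perfect} if for every $\Sigma$-measurable $f:\Omega\to\mathbb R$ there is a Borel set $B\subseteq f(\Omega)$ with $\mu(f^{-1}(B))=1$. To see what this measures, let $f_*\mu=\mu(f^{-1}(\,\cdot\,))$ be the distribution of $f$. Every Borel set \emph{containing} $f(\Omega)$ has $f_*\mu$-measure one, so the range of $f$ always has outer measure one. Perfectness asks that it also have inner measure one.

The basic examples live on the Cantor group $C=2^\omega$, with coordinatewise addition modulo $2$ (so $v+v=0$), Borel $\sigma$-algebra $\mathcal B$ and Haar probability measure $\lambda$, the law of a sequence of fair coin tosses. For a finite Borel measure $\rho$ on $C$ and an arbitrary set $X\subseteq C$ let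
\[
\rho^*(X)=\inf\{\rho(D):X\subseteq D\in\mathcal B\},\qquad \rho_*(X)=\sup\{\rho(D):X\supseteq D\in\mathcal B\};
\]
both values are attained. The set $X$ is \emph{$\rho$-null} if $\rho^*(X)=0$, and \emph{null} means $\lambda$-null. The space $(C,\mathcal B,\lambda)$ is perfect: by Lusin's theorem a Borel function $f$ is continuous on compact sets $K_n$ with $\lambda(K_n)>1-1/n$, and $B=\bigcup_n f(K_n)$ is a Borel subset of $f(C)$. Now let $X\subseteq C$ satisfy $\lambda^*(X)=1$, and define the \emph{trace space} $(X,\Sigma_X,\mu_X)$ by
\[
\Sigma_X=\{D\cap X:D\in\mathcal B\},\qquad \mu_X(D\cap X)=\lambda(D).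
\]
This is a countably generated probability space (Lemma~\ref{lem:thick}), and
\begin{equation}\label{eq:nonperfect}
\text{if }\lambda_*(X)<1,\text{ then }(X,\Sigma_X,\mu_X)\text{ is not perfect.}
\end{equation}
Indeed, let $e:C\to\mathbb R$ be the continuous injection $e(x)=\sum_n2x_n3^{-n-1}$. If a Borel set $B\subseteq e(X)$ satisfied $\mu_X(X\cap e^{-1}(B))=1$, then $e^{-1}(B)$ would be a Borel subset of $X$ of $\lambda$-measure one. Modulo null sets the trace space cannot be told from $C$, since $D\cap X$ is $\mu_X$-null exactly when $D$ is null. Perfectness sees the missing points, and so does condition (i).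

Two facts suggest that the two notions go together. A countably generated perfect space has all rcps; this is classical, and we prove it as Proposition~\ref{prop:perfect}. And the first non-perfect space one is likely to try, the trace space on a nonprincipal ultrafilter, fails to have an rcp given a very simple $\sigma$-algebra (Example~\ref{ex:ultrafilter}). One would therefore guess a negative answer to the following question, posed as open in \cite{Problem}.
\begin{quote}
\emph{Is there a probability space that is not perfect but has a regular conditional probability given each of its sub-$\sigma$-algebras?}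
\end{quote}
The guess is consistent with ZFC, and so is its negation. The answer depends on two cardinal invariants of the ideal $\mathcal N$ of null subsets of $C$: $\operatorname{add}(\mathcal N)$ is the least number of null sets whose union is not null, and $\operatorname{cov}(\mathcal N)$ is the least number of null sets whose union is $C$. Countable unions of null sets are null, $C$ is not null, and singletons are null, so
\[
\omega_1\le\operatorname{add}(\mathcal N)\le\operatorname{cov}(\mathcal N)\le\mathfrak c .
\]
In particular, the continuum hypothesis (CH) implies $\operatorname{add}(\mathcal N)=\mathfrak c$. The base theory throughout is ZFC.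

\begin{theorem}\label{thm:exist}
Assume $\operatorname{add}(\mathcal N)=\mathfrak c$, for example assume CH. Then there is a fiberwise thick set $X\subseteq C$ (Definition~\ref{def:fiber}) with $\lambda_*(X)=0$ and $\lambda^*(X)=1$. The space $(X,\Sigma_X,\mu_X)$ is countably generated, is not perfect, and has all rcps.
\end{theorem}

For the opposite direction consider the following principle.
\begin{itemize}
\item[(R)] Every non-null subset of $C$ contains a non-null subset of cardinality less than $\operatorname{cov}(\mathcal N)$.
\end{itemize}
It is incompatible with $\operatorname{add}(\mathcal N)=\mathfrak c$, under which every set of fewer than $\mathfrak c$ points is null.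

\begin{theorem}\label{thm:R}
Assume \textup{(R)}. Then every probability space with all rcps is perfect.
\end{theorem}

\begin{theorem}\label{thm:random}
If $\mathbf V$ is a model of $\mathrm{ZFC}+\mathrm{CH}$ and $\omega_2$ random reals are added to $\mathbf V$, then \textup{(R)} holds in the extension.
\end{theorem}

This extension, the \emph{random model}, is described in Section~\ref{sec:random}.

\begin{corollary}\label{cor:indep}
If ZFC is consistent, then the existence of a non-perfect probability space with all rcps is neither provable nor refutable in ZFC.
\end{corollary}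

\begin{proof}
If ZFC is consistent, then so is $\mathrm{ZFC}+\mathrm{CH}$ (G\"odel), and this theory proves existence by Theorem~\ref{thm:exist}. By Theorem~\ref{thm:random}, $\mathrm{ZFC}+\mathrm{(R)}$ is then consistent too, and it proves non-existence by Theorem~\ref{thm:R}.
\end{proof}

\begin{corollary}\label{cor:equiv}
Under \textup{(R)}, a countably generated probability space has all rcps if and only if it is perfect. Under $\operatorname{add}(\mathcal N)=\mathfrak c$ this equivalence fails.
\end{corollary}

\begin{proof}
The first statement combines Theorem~\ref{thm:R} with Proposition~\ref{prop:perfect}. The space of Theorem~\ref{thm:exist} witnesses the second.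
\end{proof}

Section~\ref{sec:reduction} reduces the question, in ZFC, to the existence of a fiberwise thick set $X\subseteq C$ with $\lambda_*(X)<1$. Section~\ref{sec:translations} studies the simplest nontrivial consequence of fiberwise thickness, almost invariance under translations. It suffices for Theorem~\ref{thm:R}, and it also shows in miniature how Theorem~\ref{thm:exist} is proved. The full construction is in Section~\ref{sec:construction}, and Section~\ref{sec:random} proves Theorem~\ref{thm:random}.

\section{Reduction to subsets of the Cantor group}\label{sec:reduction}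

\subsection*{Thick sets and disintegrations}

Let $\rho$ be a Borel probability measure on $C$. A set $X\subseteq C$ is \emph{$\rho$-thick} if $\rho^*(X)=1$; passing to complements, this says that $X$ meets every Borel set of positive $\rho$-measure. \emph{Thick} means $\lambda$-thick. Thickness is exactly what is needed to move a measure from $C$ to a space mapped onto $X$.

\begin{lemma}\label{lem:thick}
Let $g:\Omega\to C$ be a map, $X=g(\Omega)$ and $\Sigma_g=\{g^{-1}(D):D\in\mathcal B\}$.
\begin{itemize}
\item[(a)] If $Q$ is a probability measure on $\Sigma_g$, then $X$ is $g_*Q$-thick.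
\item[(b)] If $\rho$ is a Borel probability measure on $C$ and $X$ is $\rho$-thick, then $g^{-1}(D)\mapsto\rho(D)$ is a well-defined probability measure on $\Sigma_g$.
\end{itemize}
\end{lemma}

\begin{proof}
(a) If $D\supseteq X$ is Borel, then $g^{-1}(D)=\Omega$, so $g_*Q(D)=1$. (b) If $g^{-1}(D)=g^{-1}(D')$, then $D\triangle D'$ is disjoint from $X$, hence $\rho$-null. If the sets $g^{-1}(D_i)$ are pairwise disjoint, then $D_i\cap D_j$ is disjoint from $X$ and hence $\rho$-null for $i\ne j$, so $\rho(\bigcup_iD_i)=\sum_i\rho(D_i)$.
\end{proof}

For the inclusion map $g:X\to C$ and $\rho=\lambda$, part (b) gives the measure $\mu_X$, and $g_*\mu_X=\lambda$.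

On $C$ itself rcps are available in the form of disintegrations. Let $\nu$ be a Borel probability measure on $C$, let $f:C\to C$ be Borel, and put $\nu_f=f_*\nu$. A \emph{disintegration} of $\nu$ over $f$ is a family $(\nu^f_t)_{t\in C}$ of Borel probability measures on $C$ such that $t\mapsto\nu^f_t(D)$ is Borel for each $D\in\mathcal B$ and
\begin{equation}\label{eq:disint}
\nu(D\cap f^{-1}(E))=\int_E\nu^f_t(D)\,d\nu_f(t)=\int_{f^{-1}(E)}\nu^f_{f(x)}(D)\,d\nu(x)\qquad(D,E\in\mathcal B).
\end{equation}
The second equality is a change of variables. We use the textbook fact that a disintegration exists because $C$ is a standard Borel space. It is unique in the following sense. Let $\mathcal A$ be the algebra of clopen subsets of $C$; it is countable and generates $\mathcal B$, so finite Borel measures that agree on $\mathcal A$ are equal. For each $D\in\mathcal A$, \eqref{eq:disint} determines $t\mapsto\nu^f_t(D)$ up to a $\nu_f$-null set. Hence two disintegrations agree outside a Borel $\nu_f$-null set of $t$.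

Think of $\nu^f_t$ as $\nu$ conditioned on the fiber $f^{-1}(t)$. Indeed, \eqref{eq:disint} with $D=f^{-1}(E')$ gives $\nu^f_t(f^{-1}(E'))=1_{E'}(t)$ for $\nu_f$-almost all $t$, simultaneously for all $E'\in\mathcal A$, so $f_*\nu^f_t=\delta_t$ for $\nu_f$-almost all $t$.

Suppose that $X$ is $\nu$-thick and we want to condition the trace of $\nu$ on $X$ on the value of $f$. The only candidate at a point $x\in X$ is the trace of $\nu^f_{f(x)}$, and by Lemma~\ref{lem:thick} this makes sense exactly when $X$ is thick for $\nu^f_{f(x)}$. This leads to the central definition.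

\begin{definition}\label{def:fiber}
Let $\nu$ be a Borel probability measure on $C$. A nonempty set $X\subseteq C$ is \emph{fiberwise $\nu$-thick} if for every Borel $f:C\to C$ there is a Borel set $N$ with $\nu_f(N)=0$ such that $X$ is $\nu^f_t$-thick for every $t\in f(X)\setminus N$. \emph{Fiberwise thick} means fiberwise $\lambda$-thick.
\end{definition}

The choice of disintegrations is irrelevant: changing one only requires adding to $N$ the Borel $\nu_f$-null set on which the two versions differ.

\begin{example}\label{ex:basic}
(a) If $f$ is constant with value $t_0$, then $\nu_f=\delta_{t_0}$, so $t_0\notin N$, and $\nu^f_{t_0}=\nu$. Thus a fiberwise $\nu$-thick set is $\nu$-thick.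

(b) If $f$ is the identity, then $\nu^f_t=\delta_t$, and the condition holds for every $X$ because only $t\in f(X)=X$ are tested. If all $t\notin N$ were tested, $X$ would have to contain $C\setminus N$. The restriction to $f(X)$ is what leaves room for sets of small inner measure.

(c) Identify $(C,\lambda)$ with $(C\times C,\lambda\times\lambda)$ by separating even and odd coordinates, and let $f$ be the first projection. Then $\lambda_f=\lambda$ and $\lambda^f_t=\delta_t\times\lambda$ by Fubini's theorem. The condition says that for almost every $t$ the section $\{u:(t,u)\in X\}$ is empty or thick.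

(d) If $X$ contains a Borel set $B$ with $\nu(B)=1$, then $X$ is fiberwise $\nu$-thick: $N=\{t:\nu^f_t(B)<1\}$ is Borel, and $\nu_f(N)=0$ because $\int\nu^f_t(B)\,d\nu_f(t)=\nu(B)=1$.
\end{example}

\subsection*{Fiberwise thickness and conditional probabilities}

The next two lemmas show that Definition~\ref{def:fiber} is the right condition. In the first there is one obstacle: the definition speaks only about $\sigma$-algebras generated by a Borel map, while $\mathcal F$ is arbitrary and need not be countably generated. But an rcp given a smaller $\sigma$-algebra still satisfies (i) and (ii), and (iii) does not notice changes of $F$ by null sets.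

\begin{lemma}\label{lem:suff}
Let $(\Omega,\Sigma,\mu)$ be a probability space and $g:\Omega\to C$ a map with $\Sigma=\{g^{-1}(D):D\in\mathcal B\}$. Put $\nu=g_*\mu$. If $X=g(\Omega)$ is fiberwise $\nu$-thick, then $(\Omega,\Sigma,\mu)$ has all rcps.
\end{lemma}

\begin{proof}
Let $\mathcal F\subseteq\Sigma$ be a sub-$\sigma$-algebra. The countable algebra $\{g^{-1}(D):D\in\mathcal A\}$ generates $\Sigma$, so it is dense in $\Sigma$ for the pseudometric $d(A,A')=\mu(A\triangle A')$. A subspace of a separable pseudometric space is separable, so there is a $d$-dense sequence $(F_n)_{n\in\omega}$ in $\mathcal F$. Let $\mathcal F_0\subseteq\mathcal F$ be the $\sigma$-algebra it generates. Every $F\in\mathcal F$ differs from some $F'\in\mathcal F_0$ by a null set: choose $n_k$ with $d(F,F_{n_k})<2^{-k}$ and let $F'$ be the set of points lying in infinitely many $F_{n_k}$. By the Borel--Cantelli lemma almost every $\omega$ lies in only finitely many of the sets $F\triangle F_{n_k}$, and such an $\omega$ lies in $F'$ if and only if it lies in $F$.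

Write $F_n=g^{-1}(D_n)$ with $D_n\in\mathcal B$, and let $f=(1_{D_n})_{n\in\omega}:C\to C$. The sets $\{t:t_n=1\}$ generate $\mathcal B$ and their preimages under $f\circ g$ are the $F_n$, so $\mathcal F_0=\{(f\circ g)^{-1}(E):E\in\mathcal B\}$. Take $N$ as in Definition~\ref{def:fiber} and put, with $t=f(g(\omega))$,
\[
P(\omega,g^{-1}(D))=\nu^f_t(D)\ \text{ if }t\notin N,\qquad P(\omega,\cdot)=\mu\ \text{ if }t\in N .
\]
If $t\notin N$, then $t\in f(X)\setminus N$, so $X$ is $\nu^f_t$-thick, and Lemma~\ref{lem:thick}(b) gives (i). The function $P(\cdot,g^{-1}(D))$ is the composition of $f\circ g$ with the Borel function $t\mapsto1_{C\setminus N}(t)\,\nu^f_t(D)+1_N(t)\,\nu(D)$, so it is $\mathcal F_0$-measurable, which gives (ii). For (iii) let $F\in\mathcal F$ and choose $F'=(f\circ g)^{-1}(E)$ with $\mu(F\triangle F')=0$. Since $(f\circ g)_*\mu=\nu_f$ and $\nu_f(N)=0$,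
\[
\int_FP(\omega,g^{-1}(D))\,d\mu=\int_E\nu^f_t(D)\,d\nu_f(t)=\nu(D\cap f^{-1}(E))=\mu(g^{-1}(D)\cap F')=\mu(g^{-1}(D)\cap F).\qedhere
\]
\end{proof}

The converse needs no assumption on $\Sigma$. We state it for a map defined on a part $\Omega_0$ of positive measure, because in the application the atoms of a distribution have to be cut away.

\begin{lemma}\label{lem:nec}
Let $(\Omega,\Sigma,\mu)$ have all rcps. Let $\Omega_0\in\Sigma$ with $c=\mu(\Omega_0)>0$, let $g:\Omega_0\to C$ be measurable, and put $\nu(D)=c^{-1}\mu(g^{-1}(D))$ for $D\in\mathcal B$. Then $X=g(\Omega_0)$ is fiberwise $\nu$-thick.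
\end{lemma}

\begin{proof}
Let $f:C\to C$ be Borel and let $\mathcal F_0=\{(f\circ g)^{-1}(E):E\in\mathcal B\}$, a $\sigma$-algebra on $\Omega_0$. The sets $F$ and $F\cup(\Omega\setminus\Omega_0)$ with $F\in\mathcal F_0$ form a sub-$\sigma$-algebra $\mathcal F$ of $\Sigma$ whose trace on $\Omega_0$ is $\mathcal F_0$. Let $P$ be an rcp given $\mathcal F$. For $D\in\mathcal A$ the functions
\[
\omega\mapsto P(\omega,g^{-1}(D))\qquad\text{and}\qquad\omega\mapsto\nu^f_{f(g(\omega))}(D)
\]
on $\Omega_0$ are $\mathcal F_0$-measurable. Their integrals over $(f\circ g)^{-1}(E)$ are both equal to $c\,\nu(D\cap f^{-1}(E))$, by (iii) for the first and by \eqref{eq:disint} for the second. So the set where they differ is a $\mu$-null member of $\mathcal F_0$. The union of these sets over $D\in\mathcal A$ has the form $(f\circ g)^{-1}(N)$ with $N$ Borel and $c\,\nu_f(N)=\mu((f\circ g)^{-1}(N))=0$.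

Let $t\in f(X)\setminus N$, say $t=f(g(\omega))$. The finite measures $D\mapsto P(\omega,g^{-1}(D))$ and $\nu^f_t$ agree on $\mathcal A$, hence on $\mathcal B$. Here (i) is used: $P(\omega,\cdot)$ is countably additive at this particular $\omega$. Thus the restriction $Q$ of $P(\omega,\cdot)$ to $\{g^{-1}(D):D\in\mathcal B\}$ has total mass $\nu^f_t(C)=1$ and $g_*Q=\nu^f_t$. By Lemma~\ref{lem:thick}(a), $X$ is $\nu^f_t$-thick.
\end{proof}

\begin{proposition}\label{prop:perfect}
Every countably generated perfect probability space has all rcps.
\end{proposition}

\begin{proof}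
Let $\Sigma$ be generated by $(A_n)_{n\in\omega}$ and let $g=(1_{A_n})_{n\in\omega}:\Omega\to C$, so that $\Sigma=\{g^{-1}(D):D\in\mathcal B\}$. Perfectness, applied to $e\circ g$ with $e$ as in the proof of \eqref{eq:nonperfect}, gives a Borel set $B'\subseteq e(g(\Omega))$ with $\mu((e\circ g)^{-1}(B'))=1$. As $e$ is injective, $B=e^{-1}(B')$ is a Borel subset of $g(\Omega)$, and $g_*\mu(B)=1$. Apply Example~\ref{ex:basic}(d) and Lemma~\ref{lem:suff}.
\end{proof}

To bring an arbitrary non-perfect space to the group $C$ with its Haar measure we use the isomorphism theorem for measures \cite[17.41]{Kechris}, in this form: if $\sigma$ is an atomless Borel probability measure on a standard Borel space $Y$, for example on a Borel subset of $\mathbb R$ or of $C$, then there is a Borel isomorphism $h:Y\to C$ with $h_*\sigma=\lambda$.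

\begin{theorem}\label{thm:reduction}
\begin{itemize}
\item[(a)] If $X\subseteq C$ and $\lambda^*(X)=1$, then $(X,\Sigma_X,\mu_X)$ has all rcps if and only if $X$ is fiberwise thick.
\item[(b)] A non-perfect probability space with all rcps exists if and only if there is a fiberwise thick set $X\subseteq C$ with $\lambda_*(X)<\lambda^*(X)=1$.
\end{itemize}
\end{theorem}

\begin{proof}
(a) Apply Lemmas~\ref{lem:suff} and~\ref{lem:nec} to the inclusion map $X\to C$.

(b) Given such an $X$, the trace space has all rcps by (a) and is not perfect by \eqref{eq:nonperfect}. Conversely, let $(\Omega,\Sigma,\mu)$ be non-perfect with all rcps, and let $\varphi:\Omega\to\mathbb R$ be measurable such that no Borel set $B\subseteq\varphi(\Omega)$ has $\sigma(B)=1$, where $\sigma=\varphi_*\mu$. Let $S$ be the countable set of atoms of $\sigma$. An atom has nonempty preimage, so $S\subseteq\varphi(\Omega)$, and therefore $c=\sigma(\mathbb R\setminus S)>0$; otherwise $B=S$ would have measure one. The measure $c^{-1}\sigma$ on $\mathbb R\setminus S$ is an atomless probability measure, so there is a Borel isomorphism $h:\mathbb R\setminus S\to C$ carrying it to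 $\lambda$. Let $\Omega_0=\varphi^{-1}(\mathbb R\setminus S)$, $g=h\circ\varphi:\Omega_0\to C$ and $X=g(\Omega_0)$. Then $\mu(\Omega_0)=c$ and $\mu(g^{-1}(D))=c\,\lambda(D)$ for $D\in\mathcal B$. By Lemma~\ref{lem:nec}, $X$ is fiberwise thick, and $\lambda^*(X)=1$ by Example~\ref{ex:basic}(a). If $\lambda_*(X)=1$, there is a Borel $D\subseteq X$ with $\lambda(D)=1$. Then $B=h^{-1}(D)\cup S$ is a Borel subset of $\varphi(\Omega)$ with $\sigma(B)=c+(1-c)=1$, contrary to the choice of $\varphi$.
\end{proof}

\section{Translations}\label{sec:translations}

In Example~\ref{ex:basic}(b) the fibers are single points and the condition is empty. The next case is that of fibers with two points. If the two points carry equal mass, thickness on a fiber means that $X$ contains both. The group structure of $C$ supplies many such maps. Call $X\subseteq C$ \emph{almost invariant} if for every $v\in C$ the set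
\[
\Delta_v=X\triangle(X+v)=\{x\in C:1_X(x)\ne1_X(x+v)\}
\]
is null.

\begin{lemma}\label{lem:invariant}
Every fiberwise thick set $X\subseteq C$ is almost invariant.
\end{lemma}

\begin{proof}
We have $\Delta_0=\emptyset$. Let $v\ne0$, let $n$ be least with $v_n=1$, and let $f(x)$ be the one of the points $x$, $x+v$ whose $n$th coordinate is $0$. Then $f$ is continuous and $f(x+v)=f(x)$. We claim that $\lambda^f_t=\frac12(\delta_t+\delta_{t+v})$ is a disintegration of $\lambda$ over $f$. Note that $\lambda^f_{f(x)}=\frac12(\delta_x+\delta_{x+v})$. The set $f^{-1}(E)$ is invariant under translation by $v$, so $(D+v)\cap f^{-1}(E)=(D\cap f^{-1}(E))+v$, and invariance of $\lambda$ gives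
\[
\int_{f^{-1}(E)}\lambda^f_{f(x)}(D)\,d\lambda(x)=\tfrac12\lambda(D\cap f^{-1}(E))+\tfrac12\lambda((D+v)\cap f^{-1}(E))=\lambda(D\cap f^{-1}(E)).
\]
Take $N$ as in Definition~\ref{def:fiber}. If $x\in X$ and $f(x)\notin N$, then $X$ meets the set $\{x+v\}$ of $\lambda^f_{f(x)}$-measure $\frac12$, that is, $x+v\in X$. So $M=\{x\in X:x+v\notin X\}$ is contained in $f^{-1}(N)$, which is null because $\lambda(f^{-1}(N))=\lambda_f(N)=0$. Finally $\Delta_v=M\cup(M+v)$.
\end{proof}

\begin{example}\label{ex:ultrafilter}
Let $U\subseteq C$ be a nonprincipal ultrafilter on $\omega$, with subsets of $\omega$ identified with their indicator functions, and let $\mathbf 1$ be the constant sequence $1$. Adding $\mathbf 1$ is complementation in $\omega$, so $U+\mathbf 1=C\setminus U$, and $U$ is not null. Moreover $U+q=U$ for every $q$ with finitely many nonzero coordinates. If $D\supseteq U$ is Borel, then $\bigcap_q(D+q)$ is a Borel set containing $U$ and invariant under all such $q$, so it has measure $0$ or $1$ by Kolmogorov's zero--one law, hence $1$. Thus $\lambda^*(U)=1$ and $\lambda_*(U)=1-\lambda^*(U+\mathbf 1)=0$. Here $\Delta_{\mathbf 1}=C$. By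 Lemma~\ref{lem:invariant} and Theorem~\ref{thm:reduction}(a), the non-perfect space $(U,\Sigma_U,\mu_U)$ does not have all rcps. Conditioning on the unordered pair $\{x,x+\mathbf 1\}$ would require mass $\frac12$ at a point that is missing from $U$.
\end{example}

\subsection*{Almost invariant sets under (R)}

A Borel almost invariant set $X$ has measure $0$ or $1$. For each $v$ we have $1_X(a+v)=1_X(a)$ for almost all $a$, and for each $a$ we have $1_X(a+v)=1_X(v)$ for almost all $v$. By Fubini's theorem $1_X(a)=1_X(v)$ for almost all pairs $(a,v)$, which means $2\lambda(X)(1-\lambda(X))=0$. For a non-measurable $X$ both sectionwise statements remain true, but Fubini's theorem is not available. Principle (R) replaces it: it restricts $v$ to a set that is small enough for a single $a$ to work for all its elements, and still too large to be null.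

\begin{proposition}\label{prop:zeroone}
Assume \textup{(R)}. If $X\subseteq C$ is almost invariant, then $X$ or $C\setminus X$ is null.
\end{proposition}

\begin{proof}
Suppose that neither is null. By (R) there are non-null sets $A_0\subseteq X$ and $B_0\subseteq C\setminus X$ of cardinality less than $\operatorname{cov}(\mathcal N)$. The null sets $\Delta_v$ with $v\in A_0\cup B_0$ are fewer than $\operatorname{cov}(\mathcal N)$ in number, so some $a\in C$ lies in none of them:
\[
1_X(a+v)=1_X(a)\qquad\text{for all }v\in A_0\cup B_0 .
\]
If $a\in X$, then every $v\in B_0$ satisfies $v\notin X$ and $v+a\in X$, so $B_0\subseteq\Delta_a$. If $a\notin X$, then every $v\in A_0$ satisfies $v\in X$ and $v+a\notin X$, so $A_0\subseteq\Delta_a$. In both cases the null set $\Delta_a$ contains a non-null set.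
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:R}]
Suppose that a non-perfect space with all rcps exists. Theorem~\ref{thm:reduction}(b) gives a fiberwise thick $X$ with $\lambda_*(X)<\lambda^*(X)=1$. Then $X$ is not null, and $C\setminus X$ is not null because $\lambda^*(C\setminus X)=1-\lambda_*(X)>0$. This contradicts Lemma~\ref{lem:invariant} and Proposition~\ref{prop:zeroone}.
\end{proof}

\subsection*{Almost invariant sets under CH}

Under CH the conclusion of Proposition~\ref{prop:zeroone} fails. The reason is that each translation may disregard a null set, and in a recursion of length $\omega_1$ everything built before the translation is first considered is countable. The following construction is the model for Section~\ref{sec:construction}.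

\begin{example}\label{ex:CH}
Assume CH. Enumerate $C=\{v_\gamma:\gamma<\omega_1\}$, let $(K_\alpha)_{\alpha<\omega_1}$ list the Borel sets of positive measure, and let $H_\alpha$ be the countable subgroup generated by $\{v_\gamma:\gamma\le\alpha\}$. Each $K_\alpha$ is uncountable, so we can recursively choose $x_\alpha,y_\alpha\in K_\alpha$ with
\[
x_\alpha\notin\bigcup_{\eta<\alpha}(y_\eta+H_\alpha),\qquad y_\alpha\notin\bigcup_{\beta\le\alpha}(x_\beta+H_\beta).
\]
Let $X=\bigcup_\beta(x_\beta+H_\beta)$ and $Y=\{y_\eta:\eta<\omega_1\}$. We have $y_\eta\notin x_\beta+H_\beta$, by the choice of $x_\beta$ if $\eta<\beta$ and by the choice of $y_\eta$ if $\eta\ge\beta$. So $X$ and $Y$ are disjoint thick sets, which gives $\lambda^*(X)=1$ and $\lambda_*(X)=0$. For $\beta\ge\gamma$ the coset $x_\beta+H_\beta$ is invariant under $v_\gamma$, so $\{x\in X:x+v_\gamma\notin X\}$ lies in the countable set $\bigcup_{\beta<\gamma}(x_\beta+H_\beta)$. Hence $X$ is almost invariant.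
\end{example}

\section{A fiberwise thick set of inner measure zero}\label{sec:construction}

Throughout this section $\operatorname{add}(\mathcal N)=\mathfrak c$. The hypothesis enters only through the following lemma.

\begin{lemma}\label{lem:add}
For every finite Borel measure $\rho$ on $C$, a union of fewer than $\mathfrak c$ many $\rho$-null sets is $\rho$-null.
\end{lemma}

\begin{proof}
Let $S$ be the countable set of atoms of $\rho$. A $\rho$-null set is disjoint from $S$, so the union lies in $C\setminus S$. If $\rho(C\setminus S)=0$ we are done. Otherwise the isomorphism theorem gives a Borel isomorphism $h:C\setminus S\to C$ carrying the normalized restriction of $\rho$ to $\lambda$. A subset of $C\setminus S$ is $\rho$-null if and only if its image under $h$ is null, and the claim for $\lambda$ is the hypothesis.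
\end{proof}

\subsection*{The plan}

As in Example~\ref{ex:CH} we build $X=\{x_\alpha:\alpha<\mathfrak c\}$ together with a disjoint thick set $Y=\{y_\alpha:\alpha<\mathfrak c\}$, which keeps the inner measure of $X$ at zero. For a general $f$ the measure $\lambda^f_{f(x)}$ need not have a countable carrier that could be added to $X$ in one step, as the cosets were. Instead, a point $x\in X$ with $f(x)\notin N$ creates a family of \emph{tasks}: for each Borel set $L$ with $\lambda^f_{f(x)}(L)>0$, some later point of $X$ must be put into $L$.

Write $T(x,\cdot)=\lambda^f_{f(x)}$. If $T(x,\{y\})>0$ for some $y\in Y$, the task $L=\{y\}$ cannot be fulfilled. So we must keep $T(x,\{y\})=0$. This is not enough. The point $x'\in L$ chosen to fulfill a task creates its own tasks, so it must satisfy $T'(x',\{y\})=0$ for the kernels $T'$ belonging to other functions $f'$. As $L$ is an arbitrary set of positive $T(x,\cdot)$-measure, such an $x'$ can be found in every $L$ only if $T'(\cdot,\{y\})$ vanishes $T(x,\cdot)$-almost everywhere, that is, if $\int T(x,du)\,T'(u,\{y\})=0$. The same consideration applies to $x'$ and its successors. We are led to require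 that no finite composition of these kernels, started at a point of $X$, has an atom in $Y$. For the translation kernels $T_v(x,\cdot)=\frac12(\delta_x+\delta_{x+v})$ of Lemma~\ref{lem:invariant}, the atoms of the composition of $T_{v_1},\dots,T_{v_n}$ started at $x$ are the points $x+\sum_{i\in I}v_i$ with $I\subseteq\{1,\dots,n\}$, so the requirement is the condition $y\notin x+H$ of Example~\ref{ex:CH}.

\subsection*{Kernels}

A \emph{kernel} is a map $T:C\times\mathcal B\to[0,1]$ such that each $T(x,\cdot)$ is a measure of total mass at most $1$ and each $T(\cdot,D)$ is Borel. For a finite Borel measure $\rho$ and kernels $S,T$ put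
\[
(\rho T)(D)=\int T(x,D)\,d\rho(x),\qquad (ST)(x,D)=\int S(x,du)\,T(u,D).
\]
The function $x\mapsto\int S(x,du)\,\psi(u)$ is Borel for simple Borel $\psi$, hence for bounded Borel $\psi$ by uniform approximation; so $ST$ is a kernel. The same approximation shows $\int\psi\,d(\rho S)=\int\!\int S(x,du)\,\psi(u)\,d\rho(x)$, which for $\psi=T(\cdot,D)$ reads $(\rho S)T=\rho(ST)$. Taking $\rho=R(x,\cdot)$ for a third kernel $R$ gives $(RS)T=R(ST)$.

Enumerate the Borel functions $C\to C$ as $(f_\gamma)_{\gamma<\mathfrak c}$. Put $\lambda_\gamma=(f_\gamma)_*\lambda$ and fix a disintegration $(\lambda^\gamma_t)_{t\in C}$ of $\lambda$ over $f_\gamma$. Once a Borel $\lambda_\gamma$-null set $N_\gamma$ has been chosen, let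
\[
T_\gamma(x,\cdot)=1_{C\setminus N_\gamma}(f_\gamma(x))\;\lambda^\gamma_{f_\gamma(x)} .
\]
So $T_\gamma$ resamples $x$ on its $f_\gamma$-fiber, and it vanishes on the fibers over $N_\gamma$, which create no tasks. For a word $w=\gamma_1\cdots\gamma_n$ of ordinals let $T_w=T_{\gamma_1}\cdots T_{\gamma_n}$, and let $T_\emptyset(x,\cdot)=\delta_x$ for the empty word. By associativity, $T_{ww'}(x,\cdot)=T_w(x,\cdot)\,T_{w'}$. We write $\alpha^{<\omega}$ for the set of words whose letters are less than $\alpha$. Then
\begin{equation}\label{eq:dom}
\lambda T_w\le\lambda,\qquad\text{and}\qquad\rho\ll\lambda\ \text{ implies }\ \rho T_w\ll\lambda .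
\end{equation}
For a single letter, $\lambda T_\gamma(D)\le\int\lambda^\gamma_{f_\gamma(x)}(D)\,d\lambda(x)=\lambda(D)$ by \eqref{eq:disint}. Since $\rho\le\rho'$ implies $\rho T\le\rho'T$, induction on the length gives the first claim. If $\lambda(D)=0$, then $\int T_w(x,D)\,d\lambda(x)=0$, so $T_w(\cdot,D)$ vanishes $\lambda$-almost everywhere and hence $\rho$-almost everywhere; this is the second claim.

\subsection*{The recursion}

Let $(K_\alpha)_{\alpha<\mathfrak c}$ list the Borel sets of positive $\lambda$-measure. There are $\mathfrak c$ triples $(\beta,\gamma,L)$ with $\beta,\gamma<\mathfrak c$ and $L\in\mathcal B$. Fix an assignment $\alpha\mapsto\tau_\alpha$ of triples to the ordinals $\alpha<\mathfrak c$ in which every triple is assigned to $\mathfrak c$ many ordinals. A bounded subset of $\mathfrak c$ has cardinality less than $\mathfrak c$, so every triple occurs at arbitrarily late stages. At stage $\alpha$ we choose $N_\alpha$, then $x_\alpha$, then $y_\alpha\in K_\alpha$, and we maintain the statement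
\[
(I_\alpha)\qquad T_w(x_\beta,\{y_\eta\})=0\quad\text{for all }\beta,\eta<\alpha\text{ and }w\in\alpha^{<\omega}.
\]
$(I_0)$ is vacuous. For a limit ordinal $\alpha$, each instance of $(I_\alpha)$ mentions finitely many ordinals and is therefore an instance of some $(I_\delta)$ with $\delta<\alpha$. So it suffices to pass from $(I_\alpha)$ to $(I_{\alpha+1})$. We do this in three steps, admitting the letter $\alpha$, then the point $x_\alpha$, then the point $y_\alpha$. All index sets below have cardinality at most $|\alpha|+\omega<\mathfrak c$.

\medskip\noindent\emph{Step 1: the set $N_\alpha$.} The points chosen so far were chosen without regard to $f_\alpha$; for a translation by $v$ it may happen that $x_\beta+v=y_\eta$. The freedom to discard a null set of fibers repairs this, as the early cosets were discarded in Example~\ref{ex:CH}. It must be used not only on the points $x_\beta$ but on all the measures $T_{w'}(x_\beta,\cdot)$, which govern where the successors of $x_\beta$ will be placed. For $\beta<\alpha$ and $w'\in\alpha^{<\omega}$, the Lebesgue decomposition writes $(f_\alpha)_*T_{w'}(x_\beta,\cdot)$ as a measure absolutely continuous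 with respect to $\lambda_\alpha$ plus a measure concentrated on a Borel $\lambda_\alpha$-null set $M_{\beta,w'}$. By Lemma~\ref{lem:add} the union of the sets $M_{\beta,w'}$ is $\lambda_\alpha$-null. Let $N_\alpha$ be a Borel $\lambda_\alpha$-null set containing it. This defines $T_\alpha$, and we claim:
\begin{equation}\label{eq:abs}
\text{if }\beta<\alpha\text{ and the letter }\alpha\text{ occurs in }w\in(\alpha+1)^{<\omega},\text{ then }T_w(x_\beta,\cdot)\ll\lambda .
\end{equation}
Write $w=w'\alpha w''$ with $w'\in\alpha^{<\omega}$, and let $\rho=T_{w'}(x_\beta,\cdot)$. Then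
\[
\rho T_\alpha(D)=\int_{C\setminus N_\alpha}\lambda^\alpha_t(D)\,d\big((f_\alpha)_*\rho\big)(t),
\]
and the restriction of $(f_\alpha)_*\rho$ to $C\setminus N_\alpha$ is absolutely continuous with respect to $\lambda_\alpha$. If $\lambda(D)=0$, then $\lambda^\alpha_t(D)=0$ for $\lambda_\alpha$-almost all $t$ by \eqref{eq:disint}, so $\rho T_\alpha(D)=0$. Thus $\rho T_\alpha\ll\lambda$, and $T_w(x_\beta,\cdot)=(\rho T_\alpha)T_{w''}\ll\lambda$ by \eqref{eq:dom}. This proves \eqref{eq:abs}. A measure absolutely continuous with respect to $\lambda$ has no atoms, so $(I_\alpha)$ for words without the letter $\alpha$ and \eqref{eq:abs} for words with it give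
\begin{equation}\label{eq:step1}
T_w(x_\beta,\{y_\eta\})=0\quad\text{for all }\beta,\eta<\alpha\text{ and }w\in(\alpha+1)^{<\omega}.
\end{equation}

\medskip\noindent\emph{Step 2: the point $x_\alpha$.} Let $\tau_\alpha=(\beta,\gamma,L)$. Call the stage \emph{active} if $\beta,\gamma<\alpha$ and $T_\gamma(x_\beta,L)>0$. At an active stage put $\rho=T_\gamma(x_\beta,\cdot)$ and $L'=L$; otherwise put $\rho=\lambda$ and $L'=C$. In both cases $\rho(L')>0$. For $\eta<\alpha$ and $w\in(\alpha+1)^{<\omega}$ consider the Borel set $U_{w,\eta}=\{x:T_w(x,\{y_\eta\})>0\}$ of points that $x_\alpha$ must avoid. It is $\rho$-null, because $\int T_w(x,\{y_\eta\})\,d\rho(x)=\rho T_w(\{y_\eta\})=0$. At an active stage, this integral equals $T_{\gamma w}(x_\beta,\{y_\eta\})$, which vanishes by \eqref{eq:step1} applied to the longer word $\gamma w$; this is where words of all lengths are needed. Otherwise it is at most $\lambda(\{y_\eta\})=0$ by \eqref{eq:dom}. By Lemma~\ref{lem:add} the union of the sets $U_{w,\eta}$ is $\rho$-null, so it does not cover $L'$. Choose $x_\alpha\in L'$ outside the union. Now \eqref{eq:step1} holds for $\beta=\alpha$ as well.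

\medskip\noindent\emph{Step 3: the point $y_\alpha$.} Each of the measures $T_w(x_\beta,\cdot)$ with $\beta\le\alpha$ and $w\in(\alpha+1)^{<\omega}$ has countably many atoms, so together they have fewer than $\mathfrak c$ atoms. The set $K_\alpha$ is an uncountable Borel set and so has cardinality $\mathfrak c$. Choose $y_\alpha\in K_\alpha$ that is not one of these atoms. Then $(I_{\alpha+1})$ holds.

\medskip
Step 2 needs only that fewer than $\mathfrak c$ many $\rho$-null sets do not cover a set of positive $\rho$-measure. Step 1 uses the full strength of Lemma~\ref{lem:add}, since $N_\alpha$ must be a single null set.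

\begin{proof}[Proof of Theorem~\ref{thm:exist}]
Let $X=\{x_\alpha:\alpha<\mathfrak c\}$ and $Y=\{y_\alpha:\alpha<\mathfrak c\}$. For the empty word, $(I_\alpha)$ says $x_\beta\ne y_\eta$ for $\beta,\eta<\alpha$; so $X\cap Y=\emptyset$. Since $y_\alpha\in K_\alpha$, no Borel set of positive measure is contained in $X$, and $\lambda_*(X)=0$.

Let $f=f_\gamma$ be a Borel function, take $N=N_\gamma$, and let $t\in f(X)\setminus N$, say $t=f_\gamma(x_\beta)$. Then $T_\gamma(x_\beta,\cdot)=\lambda^\gamma_t$. If $L$ is Borel and $\lambda^\gamma_t(L)>0$, the triple $(\beta,\gamma,L)$ equals $\tau_\alpha$ for some $\alpha>\max(\beta,\gamma)$. That stage is active, so $x_\alpha\in X\cap L$. Hence $X$ is $\lambda^\gamma_t$-thick, and $X$ is fiberwise thick. By Example~\ref{ex:basic}(a), $\lambda^*(X)=1$. The trace space is countably generated, has all rcps by Theorem~\ref{thm:reduction}(a), and is not perfect by \eqref{eq:nonperfect}.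
\end{proof}

\section{The random model}\label{sec:random}

Let $\mathbf V$ be a model of $\mathrm{ZFC}+\mathrm{CH}$. The extension $\mathbf V[G]$ is approximated by an increasing chain of intermediate models $\mathbf V_\alpha$, $\alpha<\omega_2$, where $\mathbf V_\alpha$ contains the first $\alpha$ random reals and only $\omega_1$ points of $C$. The proof of (R) has three parts. Later random reals avoid the null sets coded in $\mathbf V_\alpha$, which makes $\operatorname{cov}(\mathcal N)$ large. A set that is non-null in $\mathbf V_\alpha$ stays non-null in $\mathbf V[G]$. And a non-null set $X\in\mathbf V[G]$ reflects: for suitable $\alpha$ the set $X\cap\mathbf V_\alpha$ belongs to $\mathbf V_\alpha$ and is non-null there. The first two parts are applications of Fubini's theorem, once points of the extension are described as Borel functions of the generic point.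

\subsection*{Forcing and absoluteness}

We recall the facts used. Let $\mathbb B\in\mathbf V$ be a complete Boolean algebra in $\mathbf V$. An ultrafilter $G$ on $\mathbb B$ is \emph{generic} over $\mathbf V$ if it meets every maximal antichain of $\mathbb B$ that belongs to $\mathbf V$. Then $\bigvee A\in G$ implies $A\cap G\ne\emptyset$ for every $A\subseteq\mathbb B$ in $\mathbf V$. Every element of $\mathbf V[G]$ is the value $\dot x[G]$ of a name $\dot x\in\mathbf V$, every statement $\theta(\dot x)$ has a Boolean value $[\![\theta(\dot x)]\!]\in\mathbb B$ computed in $\mathbf V$, and $\theta(\dot x[G])$ holds in $\mathbf V[G]$ if and only if $[\![\theta(\dot x)]\!]\in G$. If $\mathbb B$ is ccc, that is, all its antichains are countable, then $\mathbf V$ and $\mathbf V[G]$ have the same cardinals and cofinalities.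

For $I\subseteq\omega_2$ let $m_I$ be the fair-coin product measure on $2^{I\times\omega}$. Below, ``countable $I\subseteq\omega_2$'' always means that $I\in\mathbf V$ and $I$ is countable in $\mathbf V$; the empty set is allowed, and then $2^{I\times\omega}$ is a single point. A \emph{Baire set} is a set $\{z\in2^{\omega_2\times\omega}:z|(I\times\omega)\in B\}$ with $I\subseteq\omega_2$ countable and $B\subseteq2^{I\times\omega}$ Borel. We write $[B]$ for its class modulo $m_{\omega_2}$-null sets and call $I$ a support. In $\mathbf V$, let $\mathbb B$ be the Boolean algebra of these classes, and for $\alpha\le\omega_2$ let $\mathbb B(\alpha)$ be the subalgebra of classes with a support contained in $\alpha$. These algebras have countable suprema, given by unions, and they are ccc because a probability measure admits only countably many almost disjoint sets of positive measure; hence they are complete. Every element of $\mathbb B$ lies in $\mathbb B(\alpha)$ for some $\alpha<\omega_2$.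

Let $G$ be $\mathbb B$-generic over $\mathbf V$; the model $\mathbf V[G]$ is the extension by $\omega_2$ random reals. Define $r\in2^{\omega_2\times\omega}$ by $r(\xi,n)=1$ if and only if $[\{z:z(\xi,n)=1\}]\in G$, and write $r_I=r|(I\times\omega)$. For $\alpha<\omega_2$ let $G_\alpha=G\cap\mathbb B(\alpha)$. This is a $\mathbb B(\alpha)$-generic ultrafilter over $\mathbf V$. Indeed, a maximal antichain of $\mathbb B(\alpha)$ is countable, and the complement of its supremum lies in $\mathbb B(\alpha)$ and is disjoint from all its members, hence zero; so it is a maximal antichain of $\mathbb B$. Put $\mathbf V_\alpha=\mathbf V[G_\alpha]$. Then $\mathbf V=\mathbf V_0\subseteq\mathbf V_\beta\subseteq\mathbf V_\alpha\subseteq\mathbf V[G]$ for $\beta\le\alpha$, and $r_I\in\mathbf V_\alpha$ for countable $I\subseteq\alpha$.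

A Borel subset of $C$, of $2^{I\times\omega}$ with $I$ countable, or of a finite product of such spaces, is described by a \emph{code}, a countable well-founded tree recording how it is built from clopen sets by complements and countable unions. Let $\mathbf M\subseteq\mathbf M'$ be two of the models above. A code in $\mathbf M$ can be evaluated in $\mathbf M'$, and we use the same letter for both evaluations. By induction on codes, evaluation commutes with complements, with countable unions of sequences coded in $\mathbf M$, and with taking sections at points of $\mathbf M$, and a point of $\mathbf M$ lies in one evaluation if and only if it lies in the other. The statement that a coded Borel set is empty is $\Pi^1_1$, hence absolute between $\mathbf M$ and $\mathbf M'$. So inclusions, equalities and countable partitions among coded Borel sets persist, and the evaluation depends only on the set, not on its code. A Borel function $\Phi$ into $Q^\omega$, with $Q\in\mathbf V$ countable, is coded by the sets $\{z:\Phi(z)(n)=q\}$, which partition the domain for each $n$; so $\Phi$ is reinterpreted as a function in $\mathbf M'$.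

\subsection*{Null sets as sequences of clopen sets}

To argue about a null set of $\mathbf V[G]$ inside a smaller model we need a description by a single sequence of finite objects. Let $Y$ be $C$ or $2^{J\times\omega}$ with $J$ countable and nonempty, let $m$ be its product measure, and let $Q_Y$ be the countable set of clopen subsets of $Y$. A clopen set depends on finitely many coordinates, so we regard it as a finite object; $Q_Y$ and the values of $m$ on $Q_Y$ are then the same in all our models. Let
\[
\operatorname{Seq}(Y)=\Big\{\bar U=(U_k)_{k\in\omega}\in Q_Y^{\,\omega}:\sum_km(U_k)\le1\Big\},\qquad\limsup\bar U=\bigcap_n\bigcup_{k\ge n}U_k .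
\]
By the Borel--Cantelli lemma $\limsup\bar U$ is null. Conversely, every null set $A\subseteq Y$ is contained in some $\limsup\bar U$: cover $A$ by open sets $O_j$ with $m(O_j)<2^{-j-1}$, $j\in\omega$, split each $O_j$ into countably many disjoint clopen sets, and list all the pieces in one sequence. A point of $A$ lies in a piece of every $O_j$, hence in $U_k$ for infinitely many $k$. If $\Phi$ is a Borel function into $\operatorname{Seq}(Y)$, then
\begin{equation}\label{eq:E}
\{(s,y):y\in\limsup\Phi(s)\}=\bigcap_n\bigcup_{k\ge n}\bigcup_{U\in Q_Y}\{s:\Phi(s)(k)=U\}\times U ,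
\end{equation}
so this set is Borel and its reinterpretation in a larger model is defined by the same formula.

\subsection*{Points of the extension}

\begin{lemma}\label{lem:F1}
Let $I\subseteq\omega_2$ be countable and let $B\subseteq2^{I\times\omega}$ be a Borel set coded in $\mathbf V$. Then $r_I\in B$ if and only if $[B]\in G$. In particular $r_I\notin B$ if $m_I(B)=0$ in $\mathbf V$.
\end{lemma}

\begin{proof}
We use induction on the code. For $B=\{z:z(\xi,n)=1\}$ this is the definition of $r$. The claim passes to complements because $G$ is an ultrafilter, and to countable unions because $[\bigcup_nB_n]=\bigvee_n[B_n]$ lies in $G$ if and only if some $[B_n]$ does. Complements and unions generate all clopen sets and then all Borel sets. If $B$ is null, then $[B]=0\notin G$.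
\end{proof}

\begin{lemma}\label{lem:F2}
Let $Z$ be $C$ or $\operatorname{Seq}(Y)$. Every $x\in Z\cap\mathbf V[G]$ has the form $\Phi(r_I)$ with $I\subseteq\omega_2$ countable and $\Phi:2^{I\times\omega}\to Z$ a Borel function coded in $\mathbf V$. If $x\in\mathbf V_\alpha$, we can take $I\subseteq\alpha$.
\end{lemma}

\begin{proof}
In both cases $Z$ is, in every model, the set of sequences in $Q^\omega$ all of whose initial segments lie in a fixed set $\mathcal T\subseteq Q^{<\omega}$, with $Q$ countable and $Q,\mathcal T\in\mathbf V$. For $C$, take $Q=\{0,1\}$ and all finite sequences; for $\operatorname{Seq}(Y)$, take $Q=Q_Y$ and the finite sequences of total measure at most $1$. Let $x=\dot x[G]$. In $\mathbf V$, the countably many Boolean values $[\![\dot x(n)=q]\!]$ have a common countable support $I$, so there are Borel sets $B_{n,q}\subseteq2^{I\times\omega}$ with $[B_{n,q}]=[\![\dot x(n)=q]\!]$. Let $B'_{n,q}=B_{n,q}\setminus\bigcup_{q'\ne q}B_{n,q'}$ and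
\[
W=\bigcap_n\ \bigcup_{s\in\mathcal T\cap Q^n}\ \bigcap_{i<n}B'_{i,s(i)} .
\]
For $z\in W$ let $\Phi(z)(n)$ be the unique $q$ with $z\in B_{n,q}$; then $\Phi(z)\in Z$. Off $W$ let $\Phi$ be equal to a fixed element of $Z\cap\mathbf V$. Then $\Phi$ is Borel with values in $Z$. By Lemma~\ref{lem:F1}, $r_I\in B_{n,q}$ if and only if $x(n)=q$. As $x\in Z$, this gives $r_I\in W$ and $\Phi(r_I)=x$. If $x\in\mathbf V_\alpha$, use a $\mathbb B(\alpha)$-name and Boolean values in $\mathbb B(\alpha)$; for these, membership in $G_\alpha$ and in $G$ coincide.
\end{proof}

If $I\subseteq\beta$, then $\Phi(r_I)\in\mathbf V_\beta$. So Lemma~\ref{lem:F2} has the following consequences for $Z=C$ and $Z=\operatorname{Seq}(C)$.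
\begin{itemize}
\item[(C1)] Every element of $Z\cap\mathbf V[G]$ lies in $\mathbf V_\alpha$ for some $\alpha<\omega_2$.
\item[(C2)] If $\alpha<\omega_2$ has cofinality $\omega_1$, then every countable $I\subseteq\alpha$ is bounded in $\alpha$, so every element of $Z\cap\mathbf V_\alpha$ lies in $\mathbf V_\beta$ for some $\beta<\alpha$.
\item[(C3)] For $\alpha<\omega_2$ there are, by CH in $\mathbf V$, at most $\omega_1^{\,\omega}=\omega_1$ countable sets $I\subseteq\alpha$ and for each at most $2^\omega=\omega_1$ Borel functions $\Phi:2^{I\times\omega}\to Z$ in $\mathbf V$. So there are at most $\omega_1$ pairs $(I,\Phi)$ with $I\subseteq\alpha$, and $|Z\cap\mathbf V_\alpha|\le\omega_1$ in $\mathbf V[G]$.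
\end{itemize}
CH is used only in (C3).

Lemma~\ref{lem:F1} says that $r$ avoids the null sets of $\mathbf V$. The coordinates from $\alpha$ on avoid even the null sets of $\mathbf V_\alpha$, because such a null set is a Borel function of the earlier, independent coordinates.

\begin{lemma}\label{lem:F3}
Let $\alpha<\omega_2$, let $J\subseteq\omega_2\setminus\alpha$ be countable and nonempty, and let $A\subseteq2^{J\times\omega}$ be a Borel set coded in $\mathbf V_\alpha$ and null in $\mathbf V_\alpha$. Then $r_J\notin A$.
\end{lemma}

\begin{proof}
In $\mathbf V_\alpha$ choose $\bar U\in\operatorname{Seq}(2^{J\times\omega})$ with $A\subseteq\limsup\bar U$; the inclusion persists in $\mathbf V[G]$. By Lemma~\ref{lem:F2}, $\bar U=\Phi(r_I)$ with $I\subseteq\alpha$ countable and $\Phi$ coded in $\mathbf V$. The sets $I$ and $J$ are disjoint, so $2^{(I\cup J)\times\omega}=2^{I\times\omega}\times2^{J\times\omega}$ with $m_{I\cup J}=m_I\times m_J$. In $\mathbf V$, the Borel set $E=\{(s,z):z\in\limsup\Phi(s)\}$ has $m_J$-null sections $\limsup\Phi(s)$, so it is null by Fubini's theorem. By Lemma~\ref{lem:F1}, $(r_I,r_J)\notin E$, which by \eqref{eq:E}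 means $r_J\notin\limsup\bar U$.
\end{proof}

\subsection*{Covering and preservation}

\begin{lemma}\label{lem:cov}
In $\mathbf V[G]$, $\operatorname{cov}(\mathcal N)\ge\omega_2$.
\end{lemma}

\begin{proof}
Given $\omega_1$ null sets, cover them by sets $\limsup\bar U^\xi$ with $\bar U^\xi\in\operatorname{Seq}(C)$, $\xi<\omega_1$. By (C1) and the regularity of $\omega_2$, all $\bar U^\xi$ lie in one $\mathbf V_\alpha$ with $\alpha<\omega_2$. Identify $2^{\{\alpha\}\times\omega}$ with $C$. Each $\limsup\bar U^\xi$ is coded and null in $\mathbf V_\alpha$, so by Lemma~\ref{lem:F3} with $J=\{\alpha\}$ the point $n\mapsto r(\alpha,n)$ lies in none of them.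
\end{proof}

A set $S\in\mathbf V_\alpha$ gains no new points in $\mathbf V[G]$, while new null sets appear, so $S$ could conceivably become null. It does not. A new null set is one member, selected at random, of a Borel family of null sets, and a typical point belongs to almost none of the members.

\begin{lemma}\label{lem:pres}
Let $\alpha<\omega_2$ and let $S\in\mathbf V_\alpha$ be a subset of $C$ that is non-null in $\mathbf V_\alpha$. Then $S$ is non-null in $\mathbf V[G]$.
\end{lemma}

\begin{proof}
Let $\bar U\in\operatorname{Seq}(C)\cap\mathbf V[G]$; we find $x\in S\setminus\limsup\bar U$. By Lemma~\ref{lem:F2}, $\bar U=\Phi(r_{I'})$ with $I'$ countable and $\Phi$ coded in $\mathbf V$. Adding a coordinate on which $\Phi$ does not depend, we may assume $\alpha\in I'$. Let $I=I'\cap\alpha$ and $J=I'\setminus\alpha\ne\emptyset$, write $\bar U=\Phi(r_I,r_J)$, and put $s=r_I\in\mathbf V_\alpha$. Work in $\mathbf V_\alpha$, where $\Phi$ still takes values in $\operatorname{Seq}(C)$ by absoluteness. The Borel set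
\[
E=\{(z,x)\in2^{J\times\omega}\times C:x\in\limsup\Phi(s,z)\}
\]
has a $\lambda$-null section for each $z$. By Fubini's theorem $E$ is $(m_J\times\lambda)$-null, and the set of $x$ for which $E^x=\{z:(z,x)\in E\}$ has positive $m_J$-measure is null. As $S$ is non-null in $\mathbf V_\alpha$, there is $x\in S$ with $m_J(E^x)=0$. The set $E^x$ is coded in $\mathbf V_\alpha$, so $r_J\notin E^x$ by Lemma~\ref{lem:F3}. By \eqref{eq:E} this means $x\notin\limsup\Phi(s,r_J)=\limsup\bar U$.
\end{proof}

The simplest instance of (R) is now visible. For $X=C$ take $S=C\cap\mathbf V$: it is non-null in $\mathbf V=\mathbf V_0$, hence in $\mathbf V[G]$, and it has $\omega_1<\operatorname{cov}(\mathcal N)$ elements.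

\subsection*{Reflection}

For a general non-null $X\in\mathbf V[G]$ the natural candidate is $X\cap\mathbf V_\alpha$. There are two difficulties: this set need not belong to $\mathbf V_\alpha$, since membership of a point of $\mathbf V_\alpha$ in $X$ may be decided by later coordinates, and it may be null. Each difficulty concerns only $\omega_1$ objects at a time, so both disappear at an ordinal $\alpha$ closed under two suitable functions. Taking $\alpha$ of cofinality $\omega_1$ ensures that no new points appear at $\alpha$ itself.

\begin{proof}[Proof of Theorem~\ref{thm:random}]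
Let $X=\dot X[G]\subseteq C$ be non-null in $\mathbf V[G]$. In $\mathbf V$, for each countable $I\subseteq\omega_2$ and Borel $\Phi:2^{I\times\omega}\to C$ put $b_{I,\Phi}=[\![\Phi(\dot r_I)\in\dot X]\!]\in\mathbb B$, where $\dot r_I$ is the canonical name for $r_I$. For $\beta<\omega_2$ there are at most $\omega_1$ pairs $(I,\Phi)$ with $I\subseteq\beta$ by (C3), so there is $h_1(\beta)<\omega_2$ such that $b_{I,\Phi}\in\mathbb B(h_1(\beta))$ for all of them.

Now work in $\mathbf V[G]$. Since $X$ is non-null, $X\setminus\limsup\bar U\ne\emptyset$ for every $\bar U\in\operatorname{Seq}(C)$. By (C3) and (C1), for each $\beta<\omega_2$ there is $h_2(\beta)<\omega_2$ such that for every $\bar U\in\operatorname{Seq}(C)\cap\mathbf V_\beta$ the model $\mathbf V_{h_2(\beta)}$ contains a point of $X\setminus\limsup\bar U$. Define ordinals $\alpha_\xi<\omega_2$ for $\xi<\omega_1$: let $\alpha_0=0$, let $\alpha_{\xi+1}$ exceed $\alpha_\xi$ and all $h_1(\beta),h_2(\beta)$ with $\beta\le\alpha_\xi$, and take suprema at limits. This is possible because $\omega_2$ is regular. Then $\alpha=\sup_\xi\alpha_\xi<\omega_2$ has cofinality $\omega_1$, and $h_1(\beta),h_2(\beta)<\alpha$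 for all $\beta<\alpha$.

\emph{The set $S=X\cap\mathbf V_\alpha$ belongs to $\mathbf V_\alpha$.} A countable $I\subseteq\alpha$ is contained in some $\beta<\alpha$, so $b_{I,\Phi}\in\mathbb B(h_1(\beta))\subseteq\mathbb B(\alpha)$. Therefore $\Phi(r_I)\in X$ if and only if $b_{I,\Phi}\in G$, if and only if $b_{I,\Phi}\in G_\alpha$. By Lemma~\ref{lem:F2} the points $\Phi(r_I)$ with $I\subseteq\alpha$ are exactly the points of $C\cap\mathbf V_\alpha$, so
\[
S=\{\Phi(r_I):I\subseteq\alpha\text{ countable},\ \Phi:2^{I\times\omega}\to C\text{ Borel and coded in }\mathbf V,\ b_{I,\Phi}\in G_\alpha\}.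
\]
The right side is defined in $\mathbf V_\alpha$ from $G_\alpha$ and the map $(I,\Phi)\mapsto b_{I,\Phi}$, which lies in $\mathbf V$.

\emph{The set $S$ is non-null in $\mathbf V_\alpha$.} Otherwise $S\subseteq\limsup\bar U$ for some $\bar U\in\operatorname{Seq}(C)\cap\mathbf V_\alpha$. By (C2), $\bar U\in\mathbf V_\beta$ for some $\beta<\alpha$. Then $\mathbf V_{h_2(\beta)}\subseteq\mathbf V_\alpha$ contains a point of $X\setminus\limsup\bar U$, and this point lies in $S$, a contradiction.

By Lemma~\ref{lem:pres}, $S$ is non-null in $\mathbf V[G]$. By (C3) and Lemma~\ref{lem:cov}, $|S|\le\omega_1<\omega_2\le\operatorname{cov}(\mathcal N)$. So (R) holds in $\mathbf V[G]$.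
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kechris}
Kechris, \emph{Classical Descriptive Set Theory}.

\bibitem{Problem}
\texttt{https://phaidra.univie.ac.at/open/o:1292094}.

\end{thebibliography}
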